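\title{Relative entropy with respect to a mixture of two tensor powers: failure of the geometric-mean formula}

\begin{abstract}
Let $\sigma_1,\sigma_2$ be positive definite density matrices on $\mathbb C^d$. For every density matrix $\rho$ we show that $\frac1n D\big(\rho^{\otimes n}\,\|\,\frac12(\sigma_1^{\otimes n}+\sigma_2^{\otimes n})\big)$ converges and that the limit is at most $\min_{t\in[0,1]}D(\rho\,\|\,\sigma_1\#_t\sigma_2)$, where $\#_t$ is the weighted matrix geometric mean. It was conjectured that equality always holds. We prove that it holds for all $\rho$ if and only if $\sigma_1$ and $\sigma_2$ commute; otherwise the inequality is strict for a set of pure states of positive measure and for some states of full rank. The proof averages both sides over pure states. The average of the limit is a log-determinant on the symmetric subspace and can be computed exactly.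
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{state}, or density matrix, on $\mathbb C^d$ is a positive semidefinite matrix of trace one. For a state $\rho$ and a positive definite matrix $M$, the (Umegaki) relative entropy is
\[
D(\rho\,\|\,M)=\operatorname{Tr}\rho(\log\rho-\log M),
\]
with natural logarithms and the convention $0\log0=0$ in $\operatorname{Tr}\rho\log\rho$. If $M=\sigma$ is a state, then $D(\rho\|\sigma)\ge0$ with equality only for $\rho=\sigma$ (Klein's inequality), so $D$ measures how far $\rho$ is from $\sigma$. It is additive: $D(\rho^{\otimes n}\|\sigma^{\otimes n})=nD(\rho\|\sigma)$.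

Let $\sigma_1,\sigma_2$ be positive definite states. Toss a fair coin once and, according to the outcome, prepare $n$ copies of $\sigma_1$ or $n$ copies of $\sigma_2$. The resulting state $\frac12(\sigma_1^{\otimes n}+\sigma_2^{\otimes n})$ is in general not a tensor power, additivity no longer applies, and one asks how far $\rho^{\otimes n}$ is from it per copy.

If $\sigma_1$ and $\sigma_2$ commute, each eigenvalue of $\sigma_1^{\otimes n}+\sigma_2^{\otimes n}$ is a sum of two products, the larger product determines the sum up to a factor of two, and the rate is $\min_iD(\rho\|\sigma_i)$ (Section~\ref{sec:basic}). In general, since the logarithm is operator monotone, every positive definite $M$ with $M^{\otimes n}\le\sigma_1^{\otimes n}+\sigma_2^{\otimes n}$ for all $n$ bounds the rate from above by $D(\rho\|M)$. The matrices $\sigma_1$ and $\sigma_2$ qualify, and so does the whole curve of weighted geometric means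
\[
\sigma_1\#_t\sigma_2=\sigma_1^{1/2}\big(\sigma_1^{-1/2}\sigma_2\sigma_1^{-1/2}\big)^t\sigma_1^{1/2},\qquad t\in[0,1],
\]
which joins $\sigma_1$ (at $t=0$) to $\sigma_2$ (at $t=1$); these matrices need not have trace one. For commuting matrices $\log(\sigma_1\#_t\sigma_2)=(1-t)\log\sigma_1+t\log\sigma_2$ is affine in $t$, so the best $t$ is an endpoint and the bound is the true rate. For non-commuting matrices an interior $t$ can be strictly better than both endpoints (Remark~\ref{rem:interior}), so $\min_iD(\rho\|\sigma_i)$ is not the answer. The natural next guess is the conjecture posed in~\cite{problem}: for all states $\rho$ and all positive definite states $\sigma_1,\sigma_2$, the limit below exists and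
\begin{equation}\label{eq:conj}
\lim_{n\to\infty}\frac1nD\Big(\rho^{\otimes n}\,\Big\|\,\frac{\sigma_1^{\otimes n}+\sigma_2^{\otimes n}}2\Big)=\min_{t\in[0,1]}D(\rho\,\|\,\sigma_1\#_t\sigma_2).
\end{equation}
We show that this is false, and determine the pairs $\sigma_1,\sigma_2$ for which it holds for all $\rho$.

The term $\operatorname{Tr}\rho\log\rho$ appears on both sides of \eqref{eq:conj}, and the normalization of $\sigma_1,\sigma_2$ matters only at the very end. So let $A,B$ be positive definite matrices on $\mathbb C^d$ and put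
\[
G_n=A^{\otimes n}+B^{\otimes n},\qquad T=A^{-1/2}BA^{-1/2},\qquad H=\log T,
\]
\[
M_t=A\#_tB=A^{1/2}e^{tH}A^{1/2},\qquad L_t=\log M_t .
\]
Positive definiteness is what makes $T$, $H$ and $L_t$ well defined. For a state $\rho$ let
\[
g_n(\rho)=\operatorname{Tr}\rho^{\otimes n}\log G_n,\qquad c(\rho)=\max_{t\in[0,1]}\operatorname{Tr}\rho L_t .
\]
Then
\begin{equation}\label{eq:translate}
\begin{aligned}
\tfrac1nD(\rho^{\otimes n}\|G_n/2)&=\operatorname{Tr}\rho\log\rho-\tfrac1ng_n(\rho)+\tfrac{\log2}n,\\
\min_tD(\rho\|M_t)&=\operatorname{Tr}\rho\log\rho-c(\rho),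
\end{aligned}
\end{equation}
so \eqref{eq:conj} asserts that $\frac1ng_n(\rho)\to c(\rho)$. For a unit vector $\psi\in\mathbb C^d$ we write $g_n(\psi)$, $c(\psi)$ for the values at the pure state $|\psi\rangle\langle\psi|$, and $\langle X\rangle=\langle\psi|X|\psi\rangle$. The symbol $\mathbb E$ denotes expectation over $\psi$ distributed uniformly on the unit sphere (Haar measure); this law is invariant under unitaries and gives positive mass to every nonempty open set. For Hermitian matrices, $X\le Y$ means that $Y-X$ is positive semidefinite, and $[A,B]=AB-BA$.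

\begin{theorem}\label{thm:main}
Let $A,B$ be positive definite matrices on $\mathbb C^d$.
\begin{itemize}
\item[(a)] For every state $\rho$, the limit $g(\rho):=\lim_n\frac1ng_n(\rho)$ exists and equals $\inf_n\frac1ng_n(\rho)$.
\item[(b)] $g(\rho)\ge c(\rho)$ for every state $\rho$.
\item[(c)] $\mathbb E\,g(\psi)=\frac1d\operatorname{Tr}\log A+\mathbb E\max(0,\langle H\rangle)$.
\item[(d)] Suppose that $[A,B]\ne0$ and that neither $A\le B$ nor $B\le A$. Then $\mathbb E\,g(\psi)>\mathbb E\,c(\psi)$; hence $g(\psi)>c(\psi)$ on a set of unit vectors $\psi$ of positive measure. For every such $\psi$, the state $\rho_\varepsilon=(1-\varepsilon)|\psi\rangle\langle\psi|+\varepsilon I/d$ satisfies $g(\rho_\varepsilon)>c(\rho_\varepsilon)$ for all sufficiently small $\varepsilon>0$.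
\item[(e)] If $[A,B]=0$, or $A\le B$, or $B\le A$, then $g(\rho)=c(\rho)$ for every state $\rho$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $\sigma_1,\sigma_2$ be positive definite states on $\mathbb C^d$. For every state $\rho$ the limit in \eqref{eq:conj} exists and is at most the right-hand side. Equality holds for all $\rho$ if and only if $[\sigma_1,\sigma_2]=0$. If $[\sigma_1,\sigma_2]\neq0$, the inequality is strict for a set of pure states of positive measure and for some states of full rank.
\end{corollary}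

\begin{proof}
Apply Theorem~\ref{thm:main} with $A=\sigma_1$, $B=\sigma_2$ and use \eqref{eq:translate}. If $A\le B$, then $B-A$ is positive semidefinite with trace zero, so $A=B$; the same holds if $B\le A$. Hence non-commuting states satisfy all hypotheses of (d), and commuting states fall under (e).
\end{proof}

The difficulty is to bound $g(\rho)$ from below by something better than $c(\rho)$ without knowing the eigenvectors of $G_n$. We have $G_n=S(I+T^{\otimes n})S$ with $S=(A^{1/2})^{\otimes n}$, and the middle factor is diagonal in a product basis. The logarithm does not respect such a factorization, but its trace does, because $\operatorname{Tr}\log=\log\det$. Averaging over pure states turns $g_n(\psi)$ into a normalized trace of $\log G_n$ over the symmetric subspace, and this gives (c). Since $\mathbb E\langle X\rangle=\frac1d\operatorname{Tr}X$, part (c) can be read as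
\[
\mathbb E\,g(\psi)=\mathbb E\max_{t\in[0,1]}\langle\log A+tH\rangle :
\]
on average, $g$ behaves as if $L_t$ were the straight line $\log A+tH$, as it is in the commuting case. The true velocity $L_t'$ is not $H$ but an average of unitary conjugates of $H$, and in such an average expectation values of opposite sign cancel. This cancellation makes $\mathbb E\,c$ strictly smaller.

Section~\ref{sec:basic} proves (a), (b), (e). Section~\ref{sec:avg} derives the determinant identity, and Section~\ref{sec:qubit} uses it to disprove \eqref{eq:conj} by hand for a pair of qubit states. Sections~\ref{sec:avgg}--\ref{sec:full} prove (c) and (d).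

\section{The limit, the geometric-mean bound, and the cases of equality}\label{sec:basic}

We use the following standard facts. If $X\le Y$, then $S^*XS\le S^*YS$ for every $S$, $X\otimes Z\le Y\otimes Z$ for $Z\ge0$, and $\operatorname{Tr}\rho X\le\operatorname{Tr}\rho Y$ for every state $\rho$. For positive definite $X$, the scalar identity $\log x=\int_0^\infty\big(\frac1{1+s}-\frac1{x+s}\big)ds$ gives
\begin{equation}\label{eq:logint}
\log X=\int_0^\infty\big((1+s)^{-1}I-(X+sI)^{-1}\big)\,ds .
\end{equation}
Inversion reverses the order of positive definite matrices, so \eqref{eq:logint} shows that $X\le Y$ implies $\log X\le\log Y$ (operator monotonicity). Finally $\log(X\otimes Y)=\log X\otimes I+I\otimes\log Y$, whence $\operatorname{Tr}\rho^{\otimes n}\log X^{\otimes n}=n\operatorname{Tr}\rho\log X$.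

Let $\lambda$ and $\Lambda$ be the smallest and the largest among the eigenvalues of $A$ and $B$. From $2\lambda^nI\le G_n\le2\Lambda^nI$ we get, for all $n\ge1$ and all states $\rho$,
\begin{equation}\label{eq:bounds}
\log\lambda\le\tfrac1ng_n(\rho)\le\log\Lambda+\log2 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Expanding the product,
\[
G_n\otimes G_m-G_{n+m}=A^{\otimes n}\otimes B^{\otimes m}+B^{\otimes n}\otimes A^{\otimes m}\ge0 .
\]
Hence $\log G_{n+m}\le\log G_n\otimes I+I\otimes\log G_m$, and pairing with $\rho^{\otimes n}\otimes\rho^{\otimes m}$ gives $g_{n+m}(\rho)\le g_n(\rho)+g_m(\rho)$. Fekete's lemma states that a real sequence with $a_{n+m}\le a_n+a_m$ satisfies $a_n/n\to\inf_na_n/n$; the infimum is finite by \eqref{eq:bounds}.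
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
For $t\in[0,1]$ the concave function $y\mapsto y^t$ lies below its tangent at $y=1$, that is, $y^t\le(1-t)+ty$ for $y>0$. Thus $T^t\le(1-t)I+tT$, and multiplying by $A^{1/2}$ on both sides gives
\begin{equation}\label{eq:amgm}
A\#_tB\le(1-t)A+tB .
\end{equation}
The matrix $T$ of the pair $A^{\otimes n},B^{\otimes n}$ is $T^{\otimes n}$, and $(T^{\otimes n})^t=(T^t)^{\otimes n}$, so $A^{\otimes n}\#_tB^{\otimes n}=M_t^{\otimes n}$. By \eqref{eq:amgm} for this pair, $M_t^{\otimes n}\le(1-t)A^{\otimes n}+tB^{\otimes n}\le G_n$. Taking logarithms, $g_n(\rho)\ge n\operatorname{Tr}\rho L_t$ for every $t\in[0,1]$.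
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(e)]
By (b) it suffices to show $g(\rho)\le c(\rho)$, and since $L_0=\log A$ and $L_1=\log B$, it suffices to show $g(\rho)\le\max(\operatorname{Tr}\rho\log A,\operatorname{Tr}\rho\log B)$.

Let $A\le B$. Replacing one tensor factor at a time gives $A^{\otimes n}\le B^{\otimes n}$, so $G_n\le2B^{\otimes n}$ and $g_n(\rho)\le\log2+n\operatorname{Tr}\rho\log B$. If $B\le A$, exchange the roles of the two matrices.

Let $[A,B]=0$, and let $e_1,\dots,e_d$ be a common orthonormal eigenbasis with eigenvalues $\alpha_i$ of $A$ and $\beta_i$ of $B$. The matrix $\log G_n$ is diagonal in the basis $e_{i_1}\otimes\dots\otimes e_{i_n}$, so only the diagonal entries $p_{i_1}\cdots p_{i_n}$ of $\rho^{\otimes n}$ matter, where $p_i=\langle e_i|\rho|e_i\rangle$; the state $\rho$ need not commute with $A$ or $B$. Let $i_1,i_2,\dots$ be independent with law $p$, and let $\mathbf E$ be the corresponding expectation. Since $x+y\le2\max(x,y)$,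
\[
\tfrac1ng_n(\rho)=\tfrac1n\mathbf E\log\Big(\prod_{j\le n}\alpha_{i_j}+\prod_{j\le n}\beta_{i_j}\Big)\le\tfrac{\log2}n+\mathbf E\max\Big(\tfrac1n\sum_{j\le n}\log\alpha_{i_j},\ \tfrac1n\sum_{j\le n}\log\beta_{i_j}\Big).
\]
The two averages are bounded, and by the law of large numbers they converge almost surely to $\sum_ip_i\log\alpha_i=\operatorname{Tr}\rho\log A$ and $\sum_ip_i\log\beta_i=\operatorname{Tr}\rho\log B$.
\end{proof}

\section{Averaging over pure states}\label{sec:avg}

A determinant computes $g_n$ whenever $\rho^{\otimes n}$, or an average of such operators, is a multiple of the projection onto a subspace that all the factors of $G_n$ leave invariant. Let $h_1,\dots,h_d$ be the eigenvalues of $H$. We will use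
\begin{equation}\label{eq:softmax}
\max(0,u)\le\log(1+e^u)\le\max(0,u)+\log2\qquad(u\in\mathbb R).
\end{equation}
The first subspace to try is the whole space, and it detects nothing.

\begin{remark}\label{rem:mixed}
For $\rho=I/d$ one has $g(\rho)=c(\rho)$ for all $A,B$. Indeed,
\[
g_n(I/d)=d^{-n}\log\det G_n=\tfrac nd\operatorname{Tr}\log A+d^{-n}\sum_{i_1,\dots,i_n}\log\big(1+e^{h_{i_1}+\dots+h_{i_n}}\big),
\]
so \eqref{eq:softmax} and the law of large numbers give $g(I/d)=\frac1d\operatorname{Tr}\log A+\max(0,\frac1d\operatorname{Tr}H)$. This is $c(I/d)$, because $\operatorname{Tr}L_t=\log\det M_t=\operatorname{Tr}\log A+t\operatorname{Tr}H$.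
\end{remark}

The next candidate is the symmetric subspace $\mathrm{Sym}^n\subset(\mathbb C^d)^{\otimes n}$ of vectors fixed by all permutations of the tensor factors. Let $N_n$ be its dimension and $\Pi_n$ the orthogonal projection onto it. Every $X^{\otimes n}$ commutes with the permutations, hence with $\Pi_n$; we write $X^{\vee n}=X^{\otimes n}|_{\mathrm{Sym}^n}$, and note $(XY)^{\vee n}=X^{\vee n}Y^{\vee n}$.

Let $\mathcal K_n$ be the set of $k=(k_1,\dots,k_d)$ with nonnegative integer entries and $\sum_ik_i=n$. Given an orthonormal basis $e_1,\dots,e_d$ of $\mathbb C^d$, let $|k\rangle$ be the normalized sum of the $\binom nk=\frac{n!}{k_1!\cdots k_d!}$ vectors $e_{i_1}\otimes\dots\otimes e_{i_n}$ in which $e_i$ occurs $k_i$ times for each $i$. The vectors $|k\rangle$, $k\in\mathcal K_n$, form an orthonormal basis of $\mathrm{Sym}^n$, so $N_n=|\mathcal K_n|$. If $Xe_i=e^{x_i}e_i$, then $X^{\vee n}|k\rangle=e^{k\cdot x}|k\rangle$ with $k\cdot x=\sum_ik_ix_i$.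

The link with pure states is the identity
\begin{equation}\label{eq:schur}
\mathbb E\,|\psi\rangle\langle\psi|^{\otimes n}=\Pi_n/N_n .
\end{equation}
The left side has trace one, is supported on $\mathrm{Sym}^n$ because $\psi^{\otimes n}\in\mathrm{Sym}^n$ (this is where purity is used), and commutes with $U^{\otimes n}$ for every unitary $U$. As $U\mapsto U^{\vee n}$ is an irreducible representation of the unitary group, Schur's lemma gives \eqref{eq:schur}. The case $n=1$ is $\mathbb E\langle X\rangle=\frac1d\operatorname{Tr}X$.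

\begin{lemma}\label{lem:det}
For every $n\ge1$,
\[
\mathbb E\,g_n(\psi)=\frac nd\operatorname{Tr}\log A+\frac1{N_n}\sum_{k\in\mathcal K_n}\log\big(1+e^{k\cdot h}\big).
\]
Consequently,
\begin{equation}\label{eq:avglimit}
\mathbb E\,g(\psi)=\frac1d\operatorname{Tr}\log A+\lim_{n\to\infty}\frac1{N_n}\sum_{k\in\mathcal K_n}\max\big(0,\tfrac kn\cdot h\big).
\end{equation}
\end{lemma}

\begin{proof}
Since $G_n$ commutes with $\Pi_n$, the restriction of $\log G_n$ to $\mathrm{Sym}^n$ is the logarithm of $G_n|_{\mathrm{Sym}^n}=(A^{1/2})^{\vee n}(I+T^{\vee n})(A^{1/2})^{\vee n}$. By \eqref{eq:schur},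
\[
N_n\,\mathbb E\,g_n(\psi)=\operatorname{Tr}\Pi_n\log G_n=\log\det\big(G_n|_{\mathrm{Sym}^n}\big)=\log\det A^{\vee n}+\log\det(I+T^{\vee n}).
\]
Each determinant can now be computed in its own basis. In an eigenbasis of $T$, the second term is $\sum_k\log(1+e^{k\cdot h})$. In an eigenbasis of $A$, the first is $\sum_kk\cdot a$, where $a_1,\dots,a_d$ are the eigenvalues of $\log A$. The sum $\sum_kk_i$ does not depend on $i$, because $\mathcal K_n$ is invariant under permuting coordinates, and these $d$ sums add up to $nN_n$; hence $\sum_kk\cdot a=\frac{nN_n}d\operatorname{Tr}\log A$. For \eqref{eq:avglimit}, divide by $n$ and let $n\to\infty$. On the left, the continuous functions $\frac1ng_n$ converge to $g$ pointwise and boundedly by (a) and \eqref{eq:bounds}, so the expectations converge. On the right, \eqref{eq:softmax} replaces $\frac1n\log(1+e^{k\cdot h})$ by $\max(0,\frac kn\cdot h)$ with an error of at most $\frac{\log2}n$.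
\end{proof}

\section{A counterexample for qubits}\label{sec:qubit}

Let $d=2$ and let
\[
X=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad Y=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\qquad Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}
\]
be the Pauli matrices; they are traceless, square to $I$ and anticommute. A pure state is $\frac12(I+v_XX+v_YY+v_ZZ)$ with $\mathbf v=(\langle X\rangle,\langle Y\rangle,\langle Z\rangle)$ a unit vector in $\mathbb R^3$, the Bloch vector, and $\mathbf v$ is uniform on the sphere when $\psi$ is. For a fixed unit vector $\mathbf e$, the variable $\mathbf e\cdot\mathbf v$ is then uniform on $[-1,1]$; hence $\mathbb E|\mathbf e\cdot\mathbf v|=|\mathbf e|/2$ for every $\mathbf e\in\mathbb R^3$.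

\begin{proposition}\label{prop:qubit}
For $b>0$ let $\sigma_1=\frac12(I+\tanh b\,Z)$ and $\sigma_2=\frac12(I+\tanh b\,X)$, and define $\mu>0$ by $\cosh\mu=\cosh^2b$. Then
\[
\mathbb E\Big[\min_tD(\psi\|\sigma_1\#_t\sigma_2)-\lim_n\tfrac1nD\Big(\psi^{\otimes n}\Big\|\tfrac{\sigma_1^{\otimes n}+\sigma_2^{\otimes n}}2\Big)\Big]\ \ge\ \frac14\Big(\mu-\frac{b(2+\sqrt2)}2\Big),
\]
where $\psi$ stands for the state $|\psi\rangle\langle\psi|$. For $b=3$ the right-hand side exceeds $0.04$.
\end{proposition}

\begin{proof}
By \eqref{eq:translate} the left side is $\mathbb E\,g-\mathbb E\,c$ for $A=\sigma_1$, $B=\sigma_2$. Since $e^{bZ}=\cosh b\,I+\sinh b\,Z$ and likewise for $X$, we have $A=\sqrt\delta\,e^{bZ}$ and $B=\sqrt\delta\,e^{bX}$ with $\sqrt\delta=1/(2\cosh b)$, and $\delta=\det A=\det B$.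

\emph{The average of $g$.} The matrix $T=e^{-bZ/2}e^{bX}e^{-bZ/2}$ has determinant one and trace
\[
\operatorname{Tr}(\cosh b\,I-\sinh b\,Z)(\cosh b\,I+\sinh b\,X)=2\cosh^2b,
\]
so its eigenvalues are $e^{\pm\mu}$ and $h=(\mu,-\mu)$. Here $\mathcal K_n=\{(n-j,j):0\le j\le n\}$, $N_n=n+1$, and \eqref{eq:avglimit} is a Riemann sum:
\[
\mathbb E\,g=\tfrac12\log\delta+\lim_n\frac\mu{n+1}\sum_{j=0}^n\max\big(0,1-\tfrac{2j}n\big)=\tfrac12\log\delta+\mu\int_0^{1/2}(1-2x)\,dx=\tfrac12\log\delta+\frac\mu4 .
\]

\emph{The curve $L_t$.} A function of a matrix with two eigenvalues is a combination of $I$ and that matrix. Here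
\[
e^{tH}=\xi I+\eta T,\qquad\xi=\frac{\sinh((1-t)\mu)}{\sinh\mu}\ge0,\qquad\eta=\frac{\sinh(t\mu)}{\sinh\mu}\ge0,
\]
because $\sinh((1-t)\mu)+\sinh(t\mu)e^{\pm\mu}=e^{\pm t\mu}\sinh\mu$, as one sees by writing out the exponentials. Therefore $M_t=\xi A+\eta B$, that is,
\[
M_t/\sqrt\delta=(\xi+\eta)\cosh b\;I+K,\qquad K=\sinh b\,(\xi Z+\eta X).
\]
Now $K^2$ is a positive multiple of $I$ and $\operatorname{Tr}K=0$, so $K$ has eigenvalues $\pm\|K\|$. Also $\det(M_t/\sqrt\delta)=\det T^t=1$. Hence the eigenvalues $(\xi+\eta)\cosh b\pm\|K\|$ of $M_t/\sqrt\delta$ are $e^{\pm r}$ for some $r>0$, with $\cosh r=(\xi+\eta)\cosh b$ and $\sinh r=\|K\|$. The logarithm of $M_t/\sqrt\delta$ is $rK/\sinh r$, and so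
\[
L_t=\tfrac12\log\delta\;I+\ell_1Z+\ell_2X,\qquad(\ell_1,\ell_2)=\frac{r\sinh b}{\sinh r}\,(\xi,\eta).
\]
Thus $\ell_1,\ell_2\ge0$. The formula for a sum of two hyperbolic sines gives $\xi+\eta=\cosh((\frac12-t)\mu)/\cosh(\mu/2)\le1$, so $r\le b$. Substituting $\xi+\eta=\cosh r/\cosh b$ and using that $r/\tanh r$ is increasing,
\begin{equation}\label{eq:triangle}
\ell_1+\ell_2=\tanh b\cdot\frac r{\tanh r}\le b .
\end{equation}
So $(\ell_1,\ell_2)$ stays in the triangle $\Delta$ with vertices $(0,0)$, $(b,0)$, $(0,b)$, of perimeter $b(2+\sqrt2)$.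

\emph{The average of $c$.} We have $\langle L_t\rangle=\frac12\log\delta+\ell_1v_Z+\ell_2v_X$. A linear function on $\Delta$ is largest at a vertex, so $c(\psi)\le\frac12\log\delta+m_+$, where $m_+$ and $m_-$ are the largest and the smallest of the three values $0$, $bv_Z$, $bv_X$ at the vertices. For three real numbers, the three pairwise distances add up to $2(m_+-m_-)$. Each distance is $|\mathbf e\cdot\mathbf v|$ for an edge vector $\mathbf e$ of $\Delta$, with mean $|\mathbf e|/2$; thus $\mathbb E(m_+-m_-)$ is a quarter of the perimeter. The symmetry $\mathbf v\mapsto-\mathbf v$ gives $\mathbb E\,m_-=-\mathbb E\,m_+$, and therefore $\mathbb E\,c\le\frac12\log\delta+\frac18b(2+\sqrt2)$.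

Subtracting gives the inequality. For $b=3$ we have $\cosh\mu=\cosh^23>101>\cosh5.3$, so $\mu>5.3$, while $\frac32(2+\sqrt2)<5.13$; and $(5.3-5.13)/4>0.04$.
\end{proof}

\begin{remark}\label{rem:interior}
For $0<t<1$ we have $\xi+\eta<1$, so $r<b$ and \eqref{eq:triangle} is strict, while $\ell_1+\ell_2=b$ at $t=0,1$. For the pure state with $v_Z=v_X=-1/\sqrt2$, the quantity $\langle L_t\rangle=\frac12\log\delta-(\ell_1+\ell_2)/\sqrt2$ is therefore larger at every interior $t$ than at the endpoints. By Theorem~\ref{thm:main}(b), the limit in \eqref{eq:conj} is strictly smaller than $\min_iD(\rho\|\sigma_i)$ for this state.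
\end{remark}

For large $b$ the bound of Proposition~\ref{prop:qubit} grows linearly: $e^\mu\ge\cosh\mu=\cosh^2b\ge e^{2b}/4$ gives $\mu\ge2b-\log4$, so the averaged gap is at least $\frac18(2-\sqrt2)b-\frac12\log2$. For small $b$ the bound is negative, since $\mu/b\to\sqrt2<\frac12(2+\sqrt2)$ as $b\to0$: enclosing the curve $L_t$ in a triangle loses too much. To treat every non-commuting pair we need an estimate of $\mathbb E\,c$ that loses nothing when $A$ and $B$ commute. Section~\ref{sec:avgc} obtains one from the velocity of the curve instead of its position.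

\section{The average of $g$ in any dimension}\label{sec:avgg}

The sum in \eqref{eq:avglimit} is an average over a uniformly chosen point $k/n$ of a grid in the simplex. To identify its limit with an average over $\psi$, we use \eqref{eq:schur} a second time: it exhibits the uniform law on $\mathcal K_n$ as a mixture of multinomial laws.

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Form the vectors $|k\rangle$ from an orthonormal eigenbasis $e_i$ of $H$, write $\psi=\sum_i\psi_ie_i$, and put $p_i=|\psi_i|^2$. Then $\langle k|\psi^{\otimes n}\rangle=\binom nk^{1/2}\prod_i\psi_i^{k_i}$, so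
\[
|\langle k|\psi^{\otimes n}\rangle|^2=\binom nk\prod_ip_i^{k_i}
\]
is the probability that $K_n=k$, where $K_n$ records how often each symbol occurs among $n$ independent samples from $p$. By \eqref{eq:schur}, its mean over $\psi$ is $\langle k|\Pi_n|k\rangle/N_n=1/N_n$. With $\varphi(x)=\max(0,x\cdot h)$, and $\mathbf E_p$ the expectation over the samples,
\[
\frac1{N_n}\sum_{k\in\mathcal K_n}\varphi(k/n)=\mathbb E\sum_{k\in\mathcal K_n}|\langle k|\psi^{\otimes n}\rangle|^2\varphi(k/n)=\mathbb E\,\mathbf E_p\,\varphi(K_n/n).
\]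
For each $\psi$, the law of large numbers gives $K_n/n\to p$ almost surely. The function $\varphi$ is continuous and bounded on the simplex, so the right side tends to $\mathbb E\,\varphi(p)$. Finally $p\cdot h=\langle H\rangle$.
\end{proof}

\section{The average of $c$}\label{sec:avgc}

Put $\kappa=\mathbb E|\langle H\rangle|$. Since $\max(0,y)=\frac12(y+|y|)$, part (c) says
\begin{equation}\label{eq:gkappa}
\mathbb E\,g(\psi)=\tfrac1d\operatorname{Tr}\log A+\tfrac1{2d}\operatorname{Tr}H+\tfrac12\kappa .
\end{equation}
We want a bound of the same shape for $\mathbb E\,c$. If $f\in C^1[0,1]$ attains its maximum at $t_*$, then adding $f(t_*)=f(0)+\int_0^{t_*}f'$ and $f(t_*)=f(1)-\int_{t_*}^1f'$ gives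
\begin{equation}\label{eq:maxf}
\max f\le\tfrac12\Big(f(0)+f(1)+\int_0^1|f'(t)|\,dt\Big),
\end{equation}
with equality for monotone $f$, in particular for the affine functions $\langle L_t\rangle$ of the commuting case. To apply \eqref{eq:maxf} to $f(t)=\langle L_t\rangle$ we must compare $L_t'$ with $H$.

\subsection*{The velocity of $L_t$}

Let $w(\tau)=\frac\pi2\operatorname{sech}^2(\pi\tau)$. It is positive, and it is a probability density on $\mathbb R$ because $\frac12\tanh(\pi\tau)$ is an antiderivative.

\begin{lemma}\label{lem:fourier}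
$\displaystyle\int_{\mathbb R}w(\tau)e^{i\tau u}\,d\tau=\frac{u/2}{\sinh(u/2)}$ for real $u$, the right side being $1$ at $u=0$.
\end{lemma}

\begin{proof}
Let $\omega\neq0$ be real and $J=\int_{\mathbb R}e^{i\omega x}\operatorname{sech}^2x\,dx$. Integrate $F(z)=e^{i\omega z}/\cosh^2z$ around the rectangle with vertices $\pm R$, $\pm R+i\pi$. The vertical sides tend to zero as $R\to\infty$, since $|\cosh(x+iy)|\ge|\sinh x|$. As $F(x+i\pi)=e^{-\pi\omega}F(x)$, the horizontal sides contribute $(1-e^{-\pi\omega})J$ in the limit. The only pole inside is $i\pi/2$, where $\cosh^2(i\pi/2+\zeta)=-\sinh^2\zeta=-\zeta^2(1+O(\zeta^2))$, so the residue is $-i\omega e^{-\pi\omega/2}$. Hence $(1-e^{-\pi\omega})J=2\pi\omega e^{-\pi\omega/2}$, that is, $J=\pi\omega/\sinh(\pi\omega/2)$. Substituting $x=\pi\tau$ and $\omega=u/\pi$, the integral in the lemma equals $J/2$.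
\end{proof}

\begin{lemma}\label{lem:velocity}
The map $t\mapsto L_t$ is continuously differentiable on $[0,1]$, and
\begin{equation}\label{eq:velocity}
L_t'=\int_{\mathbb R}w(\tau)V_t(\tau)\,d\tau,\qquad V_t(\tau)=M_t^{i\tau}V_tM_t^{-i\tau},\qquad V_t=M_t^{-1/2}M_t'M_t^{-1/2}.
\end{equation}
Every $V_t(\tau)$ is unitarily equivalent to $H$, and $V_0(\tau)=A^{i\tau}HA^{-i\tau}$.
\end{lemma}

\begin{proof}
We have $M_t'=A^{1/2}He^{tH}A^{1/2}$ and $M_t^{-1}=A^{-1/2}e^{-tH}A^{-1/2}$, so $M_t^{-1}M_t'=A^{-1/2}HA^{1/2}$ for every $t$. This is the property of the geometric mean that the argument needs. The matrix $V_t=M_t^{1/2}(M_t^{-1}M_t')M_t^{-1/2}$ is thus similar to $H$, and it is Hermitian. Two similar Hermitian matrices have the same eigenvalues with multiplicities and hence are unitarily equivalent; since $M_t^{i\tau}$ is unitary, the same holds for $V_t(\tau)$. At $t=0$, $M_0=A$ and $M_0'=A^{1/2}HA^{1/2}$ give $V_0=H$.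

By compactness there are $m,C>0$ with $M_t\ge mI$ and $\|M_t'\|\le C$ on $[0,1]$. The $t$-derivative of the integrand in \eqref{eq:logint} for $X=M_t$ is $(M_t+s)^{-1}M_t'(M_t+s)^{-1}$, which is continuous in $t$ and has norm at most $C(m+s)^{-2}$. Hence $L_t$ is $C^1$ and
\[
L_t'=\int_0^\infty(M_t+s)^{-1}M_t^{1/2}V_tM_t^{1/2}(M_t+s)^{-1}\,ds .
\]
Take matrix entries in an eigenbasis of $M_t$ with eigenvalues $e^{m_i}$, and put $u=m_i-m_j$. Since $\int_0^\infty\frac{ds}{(x+s)(y+s)}=\frac{\log x-\log y}{x-y}$ for $x\ne y$, and $\frac1x$ for $x=y$,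
\[
(L_t')_{ij}=(V_t)_{ij}\,\frac{e^{(m_i+m_j)/2}(m_i-m_j)}{e^{m_i}-e^{m_j}}=(V_t)_{ij}\,\frac{u/2}{\sinh(u/2)},
\]
the factor being $1$ if $u=0$. On the other hand $V_t(\tau)_{ij}=e^{i\tau u}(V_t)_{ij}$, and Lemma~\ref{lem:fourier} gives \eqref{eq:velocity}.
\end{proof}

\subsection*{Comparison of the two averages}

\begin{proposition}\label{prop:compare}
Let $\kappa_t=\mathbb E|\langle L_t'\rangle|$. Then $\kappa_t$ is continuous in $t$, $\kappa_t\le\kappa$, and
\begin{equation}\label{eq:gap}
\mathbb E\,g(\psi)-\mathbb E\,c(\psi)\ge\tfrac12\int_0^1(\kappa-\kappa_t)\,dt .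
\end{equation}
\end{proposition}

\begin{proof}
Continuity follows from $|\kappa_t-\kappa_s|\le\|L_t'-L_s'\|$. If $V=U^*HU$ with $U$ unitary, then $\langle\psi|V|\psi\rangle=\langle U\psi|H|U\psi\rangle$, so $\mathbb E|\langle V\rangle|=\kappa$ by invariance. Thus \eqref{eq:velocity} and the triangle inequality give $\kappa_t\le\int w(\tau)\,\mathbb E|\langle V_t(\tau)\rangle|\,d\tau=\kappa$. Apply \eqref{eq:maxf} to $f(t)=\langle L_t\rangle$ and take expectations. We have $\mathbb Ef(0)=\frac1d\operatorname{Tr}\log A$, and $\mathbb Ef(1)=\frac1d\operatorname{Tr}\log B=\frac1d(\operatorname{Tr}\log A+\operatorname{Tr}H)$ because $\det B=\det A\det T$. Hence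
\[
\mathbb E\,c(\psi)\le\tfrac1d\operatorname{Tr}\log A+\tfrac1{2d}\operatorname{Tr}H+\tfrac12\int_0^1\kappa_t\,dt,
\]
and subtracting this from \eqref{eq:gkappa} gives \eqref{eq:gap}.
\end{proof}

So far neither hypothesis of (d) has been used, and without them the right side of \eqref{eq:gap} vanishes. If $[A,B]=0$, then $V_t(\tau)=H$ for all $t,\tau$. If $A\le B$, that is, $T\ge I$ or equivalently $H\ge0$, then all $V_t(\tau)$ are positive semidefinite and there is nothing to cancel: $\kappa_t=\kappa=\frac1d\operatorname{Tr}H$. Likewise $B\le A$ means $H\le0$. It remains to show that these are the only ways to avoid cancellation.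

\subsection*{Strict inequality}

Equality in the triangle inequality means that the expectation values of the matrices $V_t(\tau)$ never have opposite signs. For an indefinite matrix this is a rigid condition: the signs of its expectation values determine it up to a scalar.

\begin{lemma}\label{lem:sign}
Let $H,W$ be Hermitian matrices on $\mathbb C^d$ such that $H$ has a positive and a negative eigenvalue and $\langle\psi|H|\psi\rangle\langle\psi|W|\psi\rangle\ge0$ for all unit vectors $\psi$. Then $W=\gamma H$ for some $\gamma\ge0$.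
\end{lemma}

\begin{proof}
The Toeplitz--Hausdorff theorem states that the numerical range $\{\langle\psi|Q|\psi\rangle:\|\psi\|=1\}$ of any square matrix $Q$ is a convex subset of $\mathbb C$. For $Q=H+iW$ it says that $R=\{(\langle H\rangle,\langle W\rangle):\|\psi\|=1\}\subset\mathbb R^2$ is convex. By assumption $xy\ge0$ on $R$, and eigenvectors of $H$ provide points $z_+,z_-\in R$ with $x(z_+)>0>x(z_-)$.

First, $R$ meets the axis $x=0$ only at the origin. Indeed, if $(0,y_0)\in R$ with $y_0>0$, then the segment from $(0,y_0)$ to $z_-$ lies in $R$, and its points near $(0,y_0)$ have $x<0<y$, which is impossible. If $y_0<0$, the segment to $z_+$ gives points with $y<0<x$.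

Consequently, every segment joining a point of $R$ with $x>0$ to a point of $R$ with $x<0$ passes through the origin. In particular $z_+$, $z_-$ and the origin lie on one line $y=\gamma x$, and $\gamma\ge0$ because $xy\ge0$ at $z_+$. A point of $R$ with $x>0$ is collinear with $z_-$ and the origin, a point with $x<0$ is collinear with $z_+$ and the origin, and a point with $x=0$ is the origin. So $R$ lies on the line, $\langle\psi|W-\gamma H|\psi\rangle=0$ for all $\psi$, and the Hermitian matrix $W-\gamma H$ has only zero eigenvalues.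
\end{proof}

The lemma fails for semidefinite $H$: if $H\ge0$, every $W\ge0$ satisfies the sign condition.

\begin{proof}[Proof of Theorem~\ref{thm:main}(d), pure states]
By Proposition~\ref{prop:compare}, the function $\kappa-\kappa_t$ is continuous and nonnegative, so it suffices to show $\kappa_0<\kappa$. We choose $t=0$ because $V_0(\tau)=A^{i\tau}HA^{-i\tau}$ is explicit. Suppose $\kappa_0=\kappa$. Write $f_\psi(\tau)=\langle\psi|V_0(\tau)|\psi\rangle$. As in the proof of Proposition~\ref{prop:compare}, $\kappa=\mathbb E\int w|f_\psi|$ and $\kappa_0=\mathbb E|\int wf_\psi|$, so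
\[
\mathbb E\Big[\int w(\tau)|f_\psi(\tau)|\,d\tau-\Big|\int w(\tau)f_\psi(\tau)\,d\tau\Big|\Big]=0 .
\]
The bracket is nonnegative, and it is continuous in $\psi$ by dominated convergence, since $|f_\psi|\le\|H\|$. Hence it vanishes for every unit vector $\psi$. It equals twice the smaller of $\int wf_\psi^+$ and $\int wf_\psi^-$, where $f_\psi^\pm$ are the positive and negative parts. Since $w>0$ everywhere and $f_\psi$ is continuous, one of $f_\psi^\pm$ vanishes identically. In particular $f_\psi(0)f_\psi(\tau)\ge0$, that is, $\langle H\rangle\langle V_0(\tau)\rangle\ge0$ for all $\psi$ and $\tau$.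

Since neither $A\le B$ nor $B\le A$, neither $H\ge0$ nor $H\le0$, so $H$ has eigenvalues of both signs. By Lemma~\ref{lem:sign}, $V_0(\tau)=\gamma H$ with $\gamma\ge0$ for each $\tau$, and $\|V_0(\tau)\|=\|H\|\ne0$ forces $\gamma=1$. Thus $e^{i\tau\log A}He^{-i\tau\log A}=H$ for all $\tau$, and differentiating at $\tau=0$ gives $[\log A,H]=0$. Then $A$ commutes with $T=e^H$, hence with $B=A^{1/2}TA^{1/2}$, contrary to $[A,B]\ne0$. So $\kappa_0<\kappa$, and \eqref{eq:gap} gives $\mathbb E\,g>\mathbb E\,c$. A function with positive expectation is positive on a set of positive measure.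
\end{proof}

\section{States of full rank}\label{sec:full}

The failure of \eqref{eq:conj} is not an artifact of purity. We know $g$ only as a limit of functions on ever larger spaces, so a gap at $\psi$ does not pass to nearby states by continuity of each $g_n$; we need a lower bound on $\frac1ng_n(\rho_\varepsilon)$ that is uniform in $n$. The point is that about $\varepsilon n$ tensor factors of $\rho_\varepsilon^{\otimes n}$ carry the noise $I/d$, and each of them costs a bounded amount.

\begin{proof}[Proof of Theorem~\ref{thm:main}(d), full rank]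
Let $g(\psi)>c(\psi)$. For $S\subset\{1,\dots,n\}$ with $|S|=k$, let $\omega_S$ be the product state with $I/d$ at the positions in $S$ and $|\psi\rangle\langle\psi|$ elsewhere, so that
\[
\rho_\varepsilon^{\otimes n}=\sum_S\varepsilon^{|S|}(1-\varepsilon)^{n-|S|}\,\omega_S .
\]
Using $A\ge\lambda I$ and $B\ge\lambda I$ at the positions in $S$ gives $G_n\ge\lambda^k\,G_{n-k}\otimes I_S$, where $G_{n-k}$ acts on the positions outside $S$ and $G_0:=2$. By operator monotonicity,
\[
\operatorname{Tr}\omega_S\log G_n\ge k\log\lambda+g_{n-k}(\psi)\ge k\log\lambda+(n-k)g(\psi).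
\]
The last step uses that $g$ is the infimum in (a), so that $g_m(\psi)\ge mg(\psi)$ for $m\ge1$; for $m=0$ it reads $\log2\ge0$. The weights make $k=|S|$ a binomial variable with mean $\varepsilon n$, so $\frac1ng_n(\rho_\varepsilon)\ge\varepsilon\log\lambda+(1-\varepsilon)g(\psi)$ for every $n$, and the same bound holds for $g(\rho_\varepsilon)$. On the other side, \eqref{eq:amgm} gives $M_t\le\Lambda I$, so $\operatorname{Tr}\rho_\varepsilon L_t\le(1-\varepsilon)c(\psi)+\varepsilon\log\Lambda$ for every $t$. Therefore
\[
g(\rho_\varepsilon)-c(\rho_\varepsilon)\ge(1-\varepsilon)\big(g(\psi)-c(\psi)\big)-\varepsilon\log(\Lambda/\lambda),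
\]
which is positive for all sufficiently small $\varepsilon>0$. This completes the proof of Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problem} ``Optimal Finite-Length Relay Matrix,'' \texttt{https://www.beyondiid2026.com/slides/Day\%202/Open\%20Problems.pdf}
\end{thebibliography}
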